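\title{The number of switches needed to control a switched linear system}

\begin{abstract}
Let $N_n^m$ be the least number of switches that suffices, for every switched linear system of order $n$ with $m$ subsystems, to steer every controllable state to the origin. We prove the conjecture that $N_n^m=\frac{m(2n-m+1)}{2}-1$ for $n\ge m\ge2$. More precisely, if $m\ge2$ and the controllable subspace has dimension $d\ge1$, then one explicit path with $\sum_{k=1}^d\min(k,m)-1$ switches steers all controllable states to the origin for an open dense set of durations, and for each $d$ there is a system with a state that needs this many switches.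
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{switched linear system} of order $n$ with $m$ subsystems is an equation
\[
\dot x(t)=A_{\sigma(t)}x(t)+B_{\sigma(t)}u(t),\qquad x(t)\in\mathbb R^n,
\]
given by real matrices $A_i\in\mathbb R^{n\times n}$ and $B_i\in\mathbb R^{n\times p}$, $i\in M=\{1,\dots,m\}$. Two things are free to be chosen: the piecewise continuous input $u$, and the piecewise constant switching signal $\sigma$ with values in $M$, which tells which subsystem (or \emph{mode}) is active. A \emph{path} is a finite sequence of modes $i_1,\dots,i_L$ with durations $\tau_1,\dots,\tau_L>0$: mode $i_1$ is run for time $\tau_1$, then mode $i_2$ for time $\tau_2$, and so on. It has $L$ \emph{segments} and $L-1$ \emph{switches}. A path \emph{steers} a state $x$ to a state $y$ if some input moves $x$ to $y$ along it. The \emph{controllable subspace} $\mathcal C$ is the set of states that some path steers to the origin.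

Let $N_n^m$ be the smallest integer such that, for every system of order $n$ with $m$ subsystems, every state of $\mathcal C$ can be steered to the origin with at most $N_n^m$ switches. This number belongs to the whole class of systems and measures its worst case. The problem of finding it is posed in \cite{SLS}. The known facts are that $N_n^1=0$, that $N_n^m=N_n^n$ for $m\ge n$, that $N_n^m$ is nondecreasing in $n$ and in $m$, that $N_n^m\le\sum_{k=0}^{n-1}m(mn)^k-1$, and that $N_n^m\ge\frac{m(2n-m+1)}2-1$ for $n\ge m\ge2$. The conjecture is that this lower bound is the true value: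
\begin{equation}\label{eq:conj}
N_n^m=\frac{m(2n-m+1)}2-1\qquad(n\ge m\ge2).
\end{equation}
We prove it, without using the facts just listed.

To see what forces switches, take $n=m=2$ and the system
\begin{equation}\label{eq:toy}
\text{mode 1:}\quad \dot x_1=u,\ \ \dot x_2=0;\qquad\qquad \text{mode 2:}\quad \dot x_1=0,\ \ \dot x_2=x_1 .
\end{equation}
The state $(-1,1)$ is easy: mode 2 for time $1$ removes $x_2$, and then mode 1 removes $x_1$. The state $(1,1)$ is harder. The coordinate $x_2$ decreases only in mode 2 and only while $x_1<0$, and $x_1$ moves only in mode 1. So mode 1 must be used before that moment, to make $x_1$ negative, and after it, to bring $x_1$ back to $0$. This takes three segments and two switches, the value of \eqref{eq:conj} for $n=m=2$.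

Which value should one expect in general? For a fixed path, the states steered to the origin form a subspace, and its dimension cannot drop when segments are added at the beginning of the path. One hopes that a full round through the $m$ modes gains at least one dimension, which would give about $mn$ segments. The first dimensions should be cheaper. One segment in a mode with $B_i\ne0$ gives one dimension, and if the modes are brought in only when they contribute, then at most $k$ of them are in play when the $k$-th dimension is won. So the $k$-th dimension should cost $\min(k,m)$ segments, and $d$ dimensions should cost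
\[
\ell(d,m)=\sum_{k=1}^{d}\min(k,m)
\]
segments. The theorem confirms this guess.

We write sequences of modes as words over $M$, read in time order from left to right, and put $a_k=1\,2\cdots\min(k,m)$ for $k\ge1$. Let $\mathcal V$ be the smallest subspace of $\mathbb R^n$ that contains $\operatorname{Im}B_i$ and is invariant under $A_i$ for all $i\in M$.

\begin{theorem}\label{thm:main}
Let $m\ge2$ and $n\ge1$.
\begin{itemize}
\item[(A)] For every system of order $n$ with $m$ subsystems, $\mathcal C=\mathcal V$. If $d=\dim\mathcal V\ge1$, the subsystems can be numbered so that, for all duration vectors in an open dense subset of $(0,\infty)^{\ell(d,m)}$, the single path with word $a_d\,a_{d-1}\cdots a_1$ steers every state of $\mathcal V$ to the origin. This path has $\ell(d,m)$ segments and $\ell(d,m)-1$ switches.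
\item[(B)] For every $d$ with $1\le d\le n$ there are a system of order $n$ with $m$ subsystems and $\dim\mathcal V=d$, and a state in $\mathcal V$, such that no path with fewer than $\ell(d,m)-1$ switches steers this state to the origin, whatever the durations and the input.
\end{itemize}
\end{theorem}

Write the blocks $a_d,\dots,a_1$ as the rows of an array; for $d=5$ and $m=3$ it is
\[
\begin{array}{ccc}1&2&3\\1&2&3\\1&2&3\\1&2&\\1&&\end{array}
\]
and the path is read row by row. The proof of (A) counts by rows: each row gains one dimension. The proof of (B) counts by columns: in the system of (B), mode $j$ must be used in $d-j+1$ separate segments, which is the height of column $j$. Equating the two counts gives, with $\mu=\min(m,d)$,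
\begin{equation}\label{eq:ell}
\ell(d,m)=\sum_{j=1}^{\mu}(d-j+1)=\frac{\mu(2d-\mu+1)}2 .
\end{equation}

\begin{corollary}\label{cor:N}
Let $m\ge2$, $n\ge1$ and $\mu=\min(m,n)$. Then
\[
N_n^m=\ell(n,m)-1=\frac{\mu(2n-\mu+1)}2-1 .
\]
This is \eqref{eq:conj} for $n\ge m$, and it equals $\frac{n(n+1)}2-1$ for $m\ge n$. Among the systems with $\dim\mathcal C=d\ge1$, the least number of switches that always suffices is $\ell(d,m)-1$.
\end{corollary}

\begin{proof}
The last sentence combines (A) and (B), since $\mathcal C=\mathcal V$. The number $\ell(d,m)$ increases with $d$, and a system with $d=0$ needs no switch, so the worst case among systems of order $n$ is $d=n$. Now use \eqref{eq:ell}.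
\end{proof}

In (A) one path serves all states, while in (B) the path may be tailored to the state. So letting the path depend on the state does not improve the worst case.

\begin{corollary}\label{cor:extra}
Let $m\ge2$ and $d=\dim\mathcal V\ge1$.
\begin{itemize}
\item[(a)] The durations in Theorem~\ref{thm:main}(A) can be chosen with arbitrarily small sum.
\item[(b)] The path of Theorem~\ref{thm:main}(A) steers every $x\in\mathcal V$ to every $y\in\mathcal V$.
\item[(c)] If a subfamily of $m'\ge2$ subsystems already has controllable subspace $\mathcal V$, then $\ell(d,m')-1$ switches suffice.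
\end{itemize}
\end{corollary}

\section{Three subspaces attached to a word}\label{sec:words}

If a subspace $S$ is invariant under a matrix $A$, then $e^{At}S\subset S$, and $e^{At}S=S$ because $e^{At}$ is invertible. Apart from the genericity in Lemma~\ref{lem:rank}, the freedom to vary the durations is used only through the following fact.

\begin{lemma}[Sweeping]\label{lem:sweep}
Let $A\in\mathbb R^{n\times n}$, let $S\subset\mathbb R^n$ be a subspace and $I$ a nonempty open interval. Then the span of $\bigcup_{t\in I}e^{At}S$ is $\sum_{r\ge0}A^rS$.
\end{lemma}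

\begin{proof}
The space $\sum_rA^rS$ is $A$-invariant and contains $S$, so it contains every $e^{At}S$. Conversely, let $\lambda$ be a linear functional that vanishes on $e^{At}S$ for all $t\in I$, and let $v\in S$. The real-analytic function $t\mapsto\lambda(e^{At}v)$ vanishes on $I$, hence on $\mathbb R$, and its derivatives at $0$ are the numbers $\lambda(A^rv)$. So $\lambda$ vanishes on $\sum_rA^rS$.
\end{proof}

For $i\in M$ put $C_i=\sum_{r\ge0}A_i^r\operatorname{Im}B_i$. By the Cayley--Hamilton theorem, $C_i$ is the column space of $\Gamma_i=[\,B_i\ \ A_iB_i\ \cdots\ A_i^{n-1}B_i\,]$. We use Kalman's classical theorem: for every $t>0$, the set of states that $\dot x=A_ix+B_iu$ reaches from $0$ in time $t$, with piecewise continuous $u$, is exactly $C_i$. By linearity, the set reached from $x$ in time $t$ is $e^{A_it}x+C_i$.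

\subsection*{Reachable and steered states}
Let $w=i_1\cdots i_L$ be a word and $\tau\in(0,\infty)^L$. We allow the empty word $\emptyset$, for which $(0,\infty)^0$ is a point and nothing moves. Let $\Phi_w(\tau)=e^{A_{i_L}\tau_L}\cdots e^{A_{i_1}\tau_1}$ be the transition matrix of the path $(w,\tau)$, let $R_w(\tau)$ be the set of states to which it steers $0$, and let $V_w(\tau)$ be the set of states that it steers to $0$. By Kalman's theorem,
\begin{equation}\label{eq:R}
R_\emptyset=0,\qquad R_{wi}(\tau,t)=e^{A_it}R_w(\tau)+C_i ,
\end{equation}
so $R_w(\tau)$ is a subspace. From $x$ the path reaches exactly $\Phi_w(\tau)x+R_w(\tau)$, so $V_w(\tau)=\Phi_w(\tau)^{-1}R_w(\tau)$ is a subspace of the same dimension. A state $x$ is steered to $0$ along a concatenation $uw$ if and only if the set $\Phi_u(\theta)x+R_u(\theta)$ reached along $u$ meets $V_w(\tau)$. Therefore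
\begin{equation}\label{eq:split}
V_{uw}(\theta,\tau)=\Phi_u(\theta)^{-1}\bigl(R_u(\theta)+V_w(\tau)\bigr),
\end{equation}
and in particular, for a single letter,
\begin{equation}\label{eq:V}
V_{iw}(t,\tau)=e^{-A_it}\bigl(C_i+V_w(\tau)\bigr).
\end{equation}
Since $C_i\subset\mathcal V$ and $e^{-A_it}\mathcal V=\mathcal V$, induction with \eqref{eq:V} gives $V_w(\tau)\subset\mathcal V$. Hence $\mathcal C=\bigcup_{w,\tau}V_w(\tau)\subset\mathcal V$. From now on $d=\dim\mathcal V$.

The \emph{rank} of $w$ is $\operatorname{rk}(w)=\max_\tau\dim V_w(\tau)\le d$, and $G_w$ is the set of $\tau$ at which the maximum is attained. By \eqref{eq:split}, $\operatorname{rk}(uw)\ge\operatorname{rk}(w)$.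

\begin{lemma}\label{lem:rank}
The set $G_w$ is open and dense in $(0,\infty)^L$.
\end{lemma}

\begin{proof}
By \eqref{eq:V}, $V_w(\tau)$ is the column space of the matrix formed by the blocks $e^{-A_{i_1}\tau_1}\cdots e^{-A_{i_j}\tau_j}\Gamma_{i_j}$, $1\le j\le L$, whose entries are real-analytic in $\tau$. The set $G_w$ is where some minor of size $\operatorname{rk}(w)$ is nonzero, so it is open. One such minor is not identically zero, and the zero set of a nonzero analytic function on the connected open set $(0,\infty)^L$ has empty interior. So $G_w$ is dense.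
\end{proof}

Thus (A) amounts to the equality $\operatorname{rk}(a_d\cdots a_1)=d$. The rank involves products of exponentials of matrices that do not commute, and it is hard to bound from below directly. We compare it with a third space, which does not depend on durations.

\subsection*{The swept space}
For a subspace $S$ let $H_i(S)=C_i+\sum_{r\ge0}A_i^rS$, the smallest $A_i$-invariant subspace that contains $S$ and $\operatorname{Im}B_i$. The operator $H_i$ is monotone, $S\subset H_i(S)$, and $H_i(S)\subset\mathcal V$ if $S\subset\mathcal V$. Call $S$ \emph{$i$-closed} if $H_i(S)=S$; every space $H_i(S)$ is $i$-closed. By the definition of $\mathcal V$,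
\begin{equation}\label{eq:closed}
\text{a subspace of $\mathcal V$ that is $i$-closed for all $i\in M$ equals $\mathcal V$.}
\end{equation}
Define $K(w)\subset\mathcal V$ by $K(\emptyset)=0$ and $K(wi)=H_i(K(w))$. Write $z\le z'$ if $z$ is a subword of $z'$, that is, if $z$ arises from $z'$ by deleting letters.

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] $K(w)$ is the span of $\bigcup_\tau R_w(\tau)$.
\item[(b)] If $z\le z'$, then $K(z)\subset K(z')$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induct on the length. By \eqref{eq:R}, for fixed $t$ the spaces $R_{wi}(\tau,t)$ span $e^{A_it}K(w)+C_i$, and by Lemma~\ref{lem:sweep} these spaces span $H_i(K(w))$ as $t$ varies.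

(b) Induct on the length of $z'$. If $z\le z'i$, then either $z\le z'$, and $K(z)\subset K(z')\subset K(z'i)$, or $z=z_0i$ with $z_0\le z'$, and the monotonicity of $H_i$ applies.
\end{proof}

By (a), $\operatorname{rk}(w)\le\dim K(w)$, and the inequality can be strict. In \eqref{eq:toy} the space $R_{12}(\tau_1,\tau_2)$ is the line through $e_1+\tau_2e_2$, where $e_1,e_2$ is the standard basis; these lines sweep out $K(12)=\mathbb R^2$. The plan for (A) has two parts. Section~\ref{sec:stall} shows that if the rank fails to grow when a suitable word is put in front, then equality $\operatorname{rk}(w)=\dim K(w)$ holds. Section~\ref{sec:number} shows that $K$ is too large for that.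

\section{Two modes, up to three dimensions}\label{sec:small}

Say that the rank \emph{stalls} at $(u,w)$ if $\operatorname{rk}(uw)=\operatorname{rk}(w)$. A stall has one immediate consequence.

\begin{lemma}\label{lem:absorb}
If $\operatorname{rk}(uw)=\operatorname{rk}(w)$, then $K(u)\subset V_w(\tau)$ for all $\tau\in G_w$.
\end{lemma}

\begin{proof}
Fix $\tau\in G_w$. For every $\theta$, \eqref{eq:split} gives $\dim(R_u(\theta)+V_w(\tau))\le\operatorname{rk}(uw)=\dim V_w(\tau)$, so $R_u(\theta)\subset V_w(\tau)$. Apply Lemma~\ref{lem:K}(a).
\end{proof}

Let $m=2$ and $d\ge1$. Not both $C_i$ are $0$, for otherwise $0$ would be closed for both modes, contrary to \eqref{eq:closed}. Number the modes so that $C_1\ne0$. We show by hand that the words $1$, $121$, $12121$ have rank at least $\min(k,d)$ for $k=1,2,3$, which gives (A) for $d\le3$. For the first word, $V_1(\tau)=C_1$.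

\emph{The word $121$.} If $\operatorname{rk}(121)>\operatorname{rk}(1)$, the rank is at least $2$. Otherwise Lemma~\ref{lem:absorb} with $u=12$, $w=1$ gives $H_2(C_1)=K(12)\subset C_1$. Then $C_1$ is closed for both modes, so $C_1=\mathcal V$ and the rank is $d$.

\emph{The word $12121$.} Suppose that its rank is less than $\min(3,d)$. Its rank is at least $\operatorname{rk}(121)\ge\min(2,d)$, so $d\ge3$ and both ranks equal $2$. The space $V_{121}(\tau)$ now moves with $\tau$, and the previous argument is not enough. Lemma~\ref{lem:absorb} gives $K(12)\subset V_{121}(\tau)$ for $\tau\in G_{121}$. Since $\dim C_1=\operatorname{rk}(1)\le2<d$, the $1$-closed space $C_1$ is not $2$-closed, so $\dim K(12)\ge\dim C_1+1\ge2$. Hence $V_{121}(\tau)=K(12)$ on $G_{121}$, and by \eqref{eq:V}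
\[
C_1+V_{21}(\tau_2,\tau_3)=e^{A_1\tau_1}K(12)\qquad(\tau\in G_{121}).
\]
The left side does not depend on $\tau_1$. Fix $\tau_2,\tau_3$ and let $\tau_1$ vary in an interval. By Lemma~\ref{lem:sweep} the plane on the left contains $\sum_rA_1^rK(12)$, and it contains $C_1$; so it contains $H_1(K(12))$. Thus $H_1(K(12))$ has dimension at most $2$ and equals $K(12)$. Now $K(12)$ is closed for both modes, so $\mathcal V=K(12)$ has dimension $2$, a contradiction.

The mechanism is this: a space that does not depend on a duration $t$, and that contains $e^{A_it}S$ for $t$ in an interval, contains all that $S$ sweeps out. Here a dimension count identified $V_w(\tau)$ with $K(u)$ at once. In general Lemma~\ref{lem:absorb} gives only an inclusion, and the argument has to be carried along $w$ one letter at a time.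

\section{The stalling lemma}\label{sec:stall}

Cut the path $w=i_1\cdots i_L$ after its $j$-th segment. By \eqref{eq:split}, $\dim V_w$ is the dimension of $R_{i_1\cdots i_j}+V_{i_{j+1}\cdots i_L}$, the sum of what the past can reach and what the future can steer to $0$. We show that after a stall one may replace $R_{i_1\cdots i_j}$ by the swept space $K(i_1\cdots i_j)$ without raising the dimension. For $j=L$ this is the equality we want.

\begin{lemma}[Stalling]\label{lem:stall}
Let $u$ and $w=i_1\cdots i_L$ be words, $L\ge0$, with $\operatorname{rk}(uw)=\operatorname{rk}(w)=\delta$. Suppose that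
\begin{equation}\label{eq:ahead}
K(i_1\cdots i_j)\subset K(u\,i_1\cdots i_{j-1})\qquad(1\le j\le L).
\end{equation}
Then $K(uw)=K(w)$ and $\dim K(w)=\delta$.
\end{lemma}

Condition \eqref{eq:ahead} says that starting with $u$ keeps the swept space at least one letter ahead all along $w$.

\begin{proof}
For $0\le j\le L$ put
\[
K_j=K(i_1\cdots i_j),\qquad K_j'=K(u\,i_1\cdots i_j),\qquad V_j=V_{i_{j+1}\cdots i_L}(\tau_{j+1},\dots,\tau_L).
\]
By Lemma~\ref{lem:rank} there is a product $I_1\times\dots\times I_L\subset G_w$ of nonempty open intervals. We prove by induction on $j$ the statement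
\begin{itemize}
\item[$(P_j)$] for all $(\tau_{j+1},\dots,\tau_L)\in I_{j+1}\times\dots\times I_L$, the space $K_j+V_j$ has dimension $\delta$ and contains $K_j'$.
\end{itemize}
For $j=0$ we have $K_0=0$, $V_0=V_w(\tau)$ and $K_0'=K(u)$, so $(P_0)$ is Lemma~\ref{lem:absorb}.

Assume $(P_{j-1})$, where $1\le j\le L$. Put $i=i_j$, fix $\tau_{j+1},\dots,\tau_L$ in their intervals, and let $t=\tau_j$ range over $I_j$. Transport $K_{j-1}+V_{j-1}$ across the $j$-th segment: by \eqref{eq:V},
\[
E_t:=e^{A_it}(K_{j-1}+V_{j-1})=e^{A_it}K_{j-1}+C_i+V_j ,
\]
and $(P_{j-1})$ says that $\dim E_t=\delta$ and $E_t\supset e^{A_it}K'_{j-1}$. To sweep, we need $E_t$ to be independent of $t$, and the term $e^{A_it}K_{j-1}$ is the obstacle. This is where \eqref{eq:ahead} is used. It gives $K_{j-1}'\supset K_j$, and $K_j=H_i(K_{j-1})$ is $A_i$-invariant, so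
\[
E_t\supset e^{A_it}K'_{j-1}\supset e^{A_it}K_j=K_j .
\]
Hence $E_t\supset K_j+V_j$. Conversely $e^{A_it}K_{j-1}+C_i\subset K_j$, so $E_t\subset K_j+V_j$. Thus $E_t=K_j+V_j$ for all $t\in I_j$. This fixed space has dimension $\delta$ and contains $e^{A_it}K'_{j-1}$ for all $t\in I_j$, so it contains $\sum_rA_i^rK'_{j-1}$ by Lemma~\ref{lem:sweep}. It also contains $C_i$. So it contains $H_i(K'_{j-1})=K'_j$, which proves $(P_j)$.

Since $V_L=0$, $(P_L)$ says that $\dim K(w)=\delta$ and $K(w)\supset K(uw)$. The reverse inclusion holds because $w\le uw$.
\end{proof}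

\begin{remark}
Condition \eqref{eq:ahead} cannot be dropped. In \eqref{eq:toy} take $u=1$, $w=12$. Then $\operatorname{rk}(112)=\operatorname{rk}(12)=1$, but $\dim K(12)=2$; here $K(12)\not\subset K(11)=C_1$.
\end{remark}

\begin{example}[Full rounds]\label{ex:rounds}
Let $u$ be a word that contains every letter of $M$, and let $w=u^k$, $k\ge0$. A nonempty prefix of $w$ has the form $u^c\,q\,i$ with $qi$ a prefix of $u$, and $u^cqi\le u^{c+1}\le u\,u^cq$. So \eqref{eq:ahead} holds by Lemma~\ref{lem:K}(b). If the rank stalls, then $K(u^{k+1})=K(u^k)$. The space $K(u^{k+1})$ arises from $K(u^k)$ by applying the operators $H_i$ for the letters of $u$, and none of them shrinks a space; so each of them fixes $K(u^k)$. By \eqref{eq:closed}, $K(u^k)=\mathcal V$, and $\operatorname{rk}(u^k)=d$. Hence the rank of $u^k$ grows strictly with $k$ until it reaches $d$, and $\operatorname{rk}(u^d)=d$. With $u=12\cdots m$ this gives $md$ segments for any numbering. What remains is to shorten the last rounds.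
\end{example}

\section{Numbering the subsystems}\label{sec:number}

Short blocks omit the large labels, so the numbering now matters. Let $e_1,\dots,e_n$ be the standard basis and $E_{pq}$ the matrix unit, which sends $e_q$ to $e_p$ and the other basis vectors to $0$. Take $n=m=3$, $B_1=e_1$, $B_2=B_3=0$, $A_1=0$, $A_2=E_{32}$, $A_3=E_{21}$, so that $\mathcal V=\mathbb R^3$. Since $A_2e_1=0$, the space $V_{121}$ is the line through $e_1$. By \eqref{eq:V}, putting $3$ and then $2$ in front keeps the dimension equal to $1$, and putting $1$ in front adds at most $1$. So $\operatorname{rk}(123121)\le2$. The label $2$ was wasted on a mode that had nothing to add. The remedy is to give a mode a label only at a moment when it enlarges the swept space. A mode may have nothing to add until the earlier modes have been applied several times, so the labels are given in stages that imitate the successive blocks.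

Assume $d\ge1$. For $0\le i\le m$ let $H_{[i]}=H_i\circ\dots\circ H_1$, with $H_1$ applied first and $H_{[0]}$ the identity; the indices are the labels now to be defined. Put $W_0=0$ and $s_0=0$.

\emph{Stage $t\ge1$.} The labels $1,\dots,s_{t-1}$ have been given. Put $T=H_{[s_{t-1}]}(W_{t-1})$. As long as $T$ is not closed for some unlabeled mode, give one such mode the next label $s$ and replace $T$ by $H_s(T)$. When $T$ is closed for all unlabeled modes, put $W_t=T$ and let $s_t$ be the number of labels given so far.

Each stage ends, because there are finitely many modes. Modes that receive no label in any stage get the remaining labels in any order. Then $0=W_0\subset W_1\subset\dots\subset\mathcal V$ and $s_0\le s_1\le\dots\le m$, and for $t\ge1$ the construction gives: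
\begin{itemize}
\item[(a)] $W_t=H_{[s_t]}(W_{t-1})$, and $W_t$ is $i$-closed for all $i>s_t$; hence $H_{[i]}(W_{t-1})=W_t$ for $s_t\le i\le m$.
\item[(b)] $H_{[i-1]}(W_{t-1})\subsetneq H_{[i]}(W_{t-1})$ for $s_{t-1}<i\le s_t$.
\item[(c)] $s_1\ge1$, because $0\ne\mathcal V$ is not closed for all modes, by \eqref{eq:closed}.
\end{itemize}

\begin{lemma}\label{lem:growth}
Let $t\ge1$ and $W_{t-1}\ne\mathcal V$. Then $\dim H_{[i]}(W_{t-1})\ge t-1+i$ for $s_{t-1}\le i\le s_t$.
\end{lemma}

\begin{proof}
By (b), each step from $i-1$ to $i$ in this range raises the dimension, so it suffices to treat $i=s_{t-1}$. For $t=1$ this case reads $0\ge0$. Let $t\ge2$ and assume the lemma for $t-1$. Since $W_{t-2}\subset W_{t-1}\ne\mathcal V$, it applies with $i=s_{t-1}$ and gives $\dim W_{t-1}\ge t-2+s_{t-1}$. It remains to see that $H_{[s_{t-1}]}(W_{t-1})\ne W_{t-1}$. If equality held, all terms of the chain $W_{t-1}\subset H_{[1]}(W_{t-1})\subset\dots\subset H_{[s_{t-1}]}(W_{t-1})$ would be equal, so $W_{t-1}$ would be $i$-closed for $i\le s_{t-1}$. By (a) it is $i$-closed for $i>s_{t-1}$, and \eqref{eq:closed} would give $W_{t-1}=\mathcal V$.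
\end{proof}

So each stage after the first gains one dimension from the old labels and one more for each new label. Now follow the word $a_ka_{k-1}\cdots a_1$. As long as a block contains all the labels of its stage, the swept space is $W_t$. The blocks eventually get shorter, but the $t$-th block is cut at length $i=k-t+1$, and for this $i$ the bound $t-1+i$ of Lemma~\ref{lem:growth} is exactly $k$.

\begin{lemma}\label{lem:Kbig}
With this numbering, $\dim K(a_ka_{k-1}\cdots a_1)\ge\min(k,d)$ for all $k\ge1$.
\end{lemma}

\begin{proof}
For $0\le t\le k$ let $Z_t$ be the swept space of the first $t$ blocks. Thus $Z_0=0$, $Z_t=H_{[i_t]}(Z_{t-1})$ with $i_t=\min(m,k-t+1)$, and $Z_0\subset\dots\subset Z_k=K(a_k\cdots a_1)$. Let $t^*$ be the least $t\in\{1,\dots,k\}$ with $s_t\ge k-t+1$; it exists because $s_k\ge s_1\ge1$ by (c).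

For $1\le t<t^*$ we have $s_t\le k-t$ and $s_t\le m$, so $s_t\le i_t\le m$. By (a) and induction, $Z_t=W_t$ for $0\le t<t^*$. If $W_{t^*-1}=\mathcal V$, then $Z_k=\mathcal V$ has dimension $d$. Otherwise put $i=k-t^*+1$. Then $i\le s_{t^*}\le m$, so $i_{t^*}=i$. Also $s_{t^*-1}\le i$: for $t^*\ge2$ this is the inequality $s_t\le k-t$ at $t=t^*-1$, and for $t^*=1$ it holds because $s_0=0$. Lemma~\ref{lem:growth} gives
\[
\dim Z_k\ge\dim Z_{t^*}=\dim H_{[i]}(W_{t^*-1})\ge t^*-1+i=k .\qedhere
\]
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]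
If $d=0$, then $\mathcal C\subset\mathcal V=0$. Let $d\ge1$ and number the modes as in Section~\ref{sec:number}. We prove by induction on $k\ge0$ that
\[
\operatorname{rk}(a_k\cdots a_1)\ge\min(k,d).
\]
For $k=0$ there is nothing to prove. Suppose that the bound holds for $k-1$ and fails for $k$. Put $u=a_k$ and $w=a_{k-1}\cdots a_1$. Then
\[
\min(k-1,d)\le\operatorname{rk}(w)\le\operatorname{rk}(uw)<\min(k,d),
\]
which forces $k\le d$ and $\operatorname{rk}(w)=\operatorname{rk}(uw)=k-1$.

We check \eqref{eq:ahead}. Let the $j$-th letter of $w$ be the letter $i$ of the block $a_l$. The two words in \eqref{eq:ahead} are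
\[
a_{k-1}\,a_{k-2}\cdots a_{l+1}\,(1\cdots i)\qquad\text{and}\qquad a_k\,a_{k-1}\cdots a_{l+2}\,a_{l+1}\,(1\cdots i-1).
\]
Each block is a prefix of the block with the next index, so $a_{k-1}\le a_k$, \dots, $a_{l+1}\le a_{l+2}$, and $(1\cdots i)\le a_l\le a_{l+1}$. Matching the pieces in order shows that the first word is a subword of the second, and \eqref{eq:ahead} follows from Lemma~\ref{lem:K}(b). Lemma~\ref{lem:stall} now gives $\dim K(a_k\cdots a_1)=k-1<\min(k,d)$, which contradicts Lemma~\ref{lem:Kbig}.

For $k=d$ the word $w=a_d\cdots a_1$ has rank $d$. So $V_w(\tau)=\mathcal V$ for all $\tau$ in the set $G_w$, which is open and dense by Lemma~\ref{lem:rank}. In particular $\mathcal V\subset\mathcal C$, and so $\mathcal C=\mathcal V$. The block $a_k$ has $\min(k,m)$ letters, so $w$ has $\ell(d,m)$ letters.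
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:extra}]
Let $w=a_d\cdots a_1$ and $L=\ell(d,m)$.
(a) The dense set $G_w$ meets $(0,\varepsilon)^L$ for every $\varepsilon>0$.
(b) For $\tau\in G_w$ put $\Phi=\Phi_w(\tau)$. Then $\Phi\mathcal V=\mathcal V$ and $R_w(\tau)=\Phi V_w(\tau)=\mathcal V$, so from $x\in\mathcal V$ the path reaches $\Phi x+\mathcal V=\mathcal V$.
(c) Apply (A) to the subfamily: its invariant space equals its controllable subspace, which is $\mathcal V$.
\end{proof}

\section{The lower bound}\label{sec:lower}

We extend \eqref{eq:toy} to a chain of integrators $x_1\to x_2\to\dots\to x_d$. The input acts in mode 1, the first links of the chain act in separate modes, and the last available mode carries all remaining links. The idea is that of Rolle's theorem: to bring $x_{k+1}$ to $0$ after a number of sign changes, its integrand $x_k$ must change sign once more, and $x_k$ cannot change sign during a segment in which it is frozen.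

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]
Let the first column of $B_1$ be $e_1$, and let the other columns of $B_1$ and all $B_i$ with $i\ge2$ be $0$. If $d=1$, take all $A_i=0$; then $\dim\mathcal V=1$ and $\ell(1,m)-1=0$, so there is nothing to prove. Let $d\ge2$ and $\mu=\min(m,d)$; then $\mu\ge2$ because $m\ge2$. Put
\[
A_1=0,\qquad A_i=E_{i,i-1}\ \ (2\le i\le\mu-1),\qquad A_\mu=\sum_{k=\mu-1}^{d-1}E_{k+1,k},\qquad A_i=0\ \ (i>\mu),
\]
and $j_k=\min(k+1,\mu)$ for $1\le k\le d-1$. In coordinates, $x_1$ changes only in mode 1, and for $1\le k\le d-1$ we have $\dot x_{k+1}=x_k$ in mode $j_k$ and $\dot x_{k+1}=0$ in all other modes. The span of $e_1,\dots,e_d$ contains all $\operatorname{Im}B_i$ and is invariant under all $A_i$; since $e_1\in\mathcal V$ and $A_{j_k}e_k=e_{k+1}$, this span is $\mathcal V$.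

Let $x(0)=e_1+\dots+e_d$, and suppose that $x(T)=0$ for some path and input.

\emph{Sign patterns.} We claim that for $1\le k\le d$ there are times $0=t^k_0<t^k_1<\dots<t^k_{d-k}<T$ with $\operatorname{sign}x_k(t^k_i)=(-1)^i$ for all $i$, such that for $i\ge1$ the time $t^k_i$ lies in the interior of a segment in mode $j_k$. For $k=d$ there is only the time $t^d_0=0$, and $x_d(0)=1$. Assume the claim for $k+1$ and put $t^{k+1}_{d-k}=T$. Let $1\le i\le d-k$. The value of $x_{k+1}$ at $t^{k+1}_{i-1}$ has sign $(-1)^{i-1}$, and its value at $t^{k+1}_i$ has sign $(-1)^i$ or, for $i=d-k$, is $0$. In both cases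
\[
x_{k+1}(t^{k+1}_i)-x_{k+1}(t^{k+1}_{i-1})=\int_{t^{k+1}_{i-1}}^{t^{k+1}_i}x_k(t)\,\mathbf 1_{\{\sigma(t)=j_k\}}\,dt
\]
has sign $(-1)^i$. So the integrand has this sign on a set of positive measure, which contains a point $t^k_i$ of the open interval that is not a switching time. These points, with $t^k_0=0$ and $x_k(0)=1$, prove the claim for $k$.

\emph{Modes $2,\dots,\mu$.} Let $1\le k\le\mu-1$, so that $j_k=k+1$. The coordinate $x_k$ changes only in mode $k$: for $k=1$ this was noted above, and for $k\ge2$ it holds because $j_{k-1}=k$. So $x_k$ is constant on each segment in mode $k+1$. The times $t^k_1<\dots<t^k_{d-k}$ lie in such segments and $x_k$ has opposite signs at consecutive ones, so consecutive times lie in different segments. Segments are disjoint intervals, so all these times lie in different segments. Mode $k+1$ occurs in at least $d-k$ segments.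

\emph{Mode 1.} Put $t^1_d=T$. For $1\le i\le d$ the values of $x_1$ at $t^1_{i-1}$ and $t^1_i$ differ, so the interval $(t^1_{i-1},t^1_i)$ contains an interior point of a segment in mode 1. Two consecutive such points are separated by a time $t^1_i$, $1\le i\le d-1$, in the interior of a segment in mode $j_1=2$. So mode 1 occurs in at least $d$ segments.

In total the path has at least $d+(d-1)+\dots+(d-\mu+1)$ segments, which is $\ell(d,m)$ by \eqref{eq:ell}. It has at least $\ell(d,m)-1$ switches.
\end{proof}

\begin{remark}
The links $x_k\to x_{k+1}$ with $k\ge\mu$ force no further segments in this count: there $x_k$ and $x_{k+1}$ both move in mode $\mu$, so $x_k$ is not frozen while it is integrated. For the same reason the hypothesis $m\ge2$ is needed in (B), where it separates the input from the first link; the proof of (A) does not use it. For $m=1$ we have $\mathcal V=C_1=V_1(\tau)$, so no switch is needed, while $\ell(d,1)-1=d-1$.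
\end{remark}

\begin{thebibliography}{1}
\bibitem{SLS} \emph{Switched Linear Systems}, \texttt{http://ndl.ethernet.edu.et/bitstream/123456789/32852/1/132.pdf}
\end{thebibliography}
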